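\title{A vector lattice of regular operators in which the Freudenthal--Kantorovich--Riesz formulas fail}

\begin{abstract}
We construct an Archimedean vector lattice $Y$ such that the regular operators from $L_0[0,1]$ into $Y$ form a Dedekind complete vector lattice, and a regular operator $T$ for which the formula $T^+x=\sup T([0,x])$ fails at every $x>0$. Thus the lattice operations in a vector lattice of regular operators between Archimedean vector lattices need not be given by the Freudenthal--Kantorovich--Riesz formulas. The space $Y$ contains an ideal into which no nonzero regular operator maps $L_0[0,1]$; suprema in $Y$ see this ideal, while suprema of operators do not. We give an exact criterion for the formula in spaces built in this way, show that the formulas hold whenever $Y$ has enough Dedekind complete projection bands, and characterize them through the Dedekind completion of $Y$.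
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ and $Y$ be real vector lattices. A linear operator $T:X\to Y$ is \emph{positive}, written $T\ge0$, if $T(X_+)\subseteq Y_+$, and \emph{regular} if it is a difference of two positive operators. The space $\mathcal L^r(X,Y)$ of regular operators is ordered by $T\ge S$ if and only if $T-S\ge0$. A supremum $S\vee T$ in this order, when it exists, is defined by comparison with all regular operators above $S$ and $T$; the definition does not say how to compute a single value $(S\vee T)(x)$. The \emph{Freudenthal--Kantorovich--Riesz formulas} (FKR formulas) compute it from the values of $S$ and $T$ on the order interval $[0,x]=\{y:0\le y\le x\}$ alone: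
\begin{align}
(S\vee T)(x)&=\sup\{Sy+Tz:\ y,z\in X_+,\ y+z=x\},\label{eq:sup}\\
(S\wedge T)(x)&=\inf\{Sy+Tz:\ y,z\in X_+,\ y+z=x\}.\label{eq:inf}
\end{align}
We say that the FKR formulas \emph{hold in} $\mathcal L^r(X,Y)$ if for all $S,T\in\mathcal L^r(X,Y)$ and all $x\in X_+$ these suprema and infima exist in $Y$ and both equalities hold. For $T^+=T\vee0$, $T^-=(-T)\vee0$ and $|T|=T\vee(-T)$ they read
\[
T^+x=\sup T([0,x]),\qquad T^-x=\sup T([-x,0]),\qquad |T|x=\sup T([-x,x]).
\]

The simplest case is $X=\mathbb R^n$. An operator $T$ is given by the vectors $a_j=Te_j\in Y$, and $T\ge0$ exactly when every $a_j\ge0$. So $\mathcal L^r(\mathbb R^n,Y)$ is the vector lattice $Y^n$, and $T^+e_j=a_j^+$. On the other hand $T([0,x])$ is the sum of the segments $\{ta_j:0\le t\le x_j\}$, whose suprema are $x_ja_j^+$, and so $\sup T([0,x])=\sum_jx_ja_j^+=T^+x$. Two theorems go much further. Recall that a vector lattice is \emph{Archimedean} if $ka\le b$ for all $k\in\mathbb N$ implies $a\le0$, and \emph{Dedekind complete} if every nonempty subset with an upper bound has a supremum. Dedekind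 complete vector lattices are Archimedean.

\begin{theorem}[Kantorovich]\label{thm:K}
If $X$ and $Y$ are Archimedean and $Y$ is Dedekind complete, then $\mathcal L^r(X,Y)$ is a Dedekind complete vector lattice in which the FKR formulas hold.
\end{theorem}

The second theorem, due to van Rooij, restricts the domain instead: if every principal ideal of $X$ is finite dimensional, then for every vector lattice $Y$ the space $\mathcal L^r(X,Y)$ is a vector lattice in which the FKR formulas hold. In both theorems the lattice structure and the formulas come together, which leads to the following question from \cite{problems}.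

\begin{quote}
\textbf{Problem.} Let $X$ and $Y$ be Archimedean vector lattices such that $\mathcal L^r(X,Y)$ is a vector lattice. Must the FKR formulas hold in $\mathcal L^r(X,Y)$?
\end{quote}

One would guess that the answer is yes. The element $T^+x$ is always an upper bound of $T([0,x])$. If a smaller upper bound existed, one would expect to subtract from $T^+$ a small positive operator that uses up part of the gap and still leaves an operator above $T$ and $0$, contradicting the minimality of $T^+$. The weak point is the existence of that small operator: nothing guarantees that $X$ can be mapped into the part of $Y$ where the gap lies. This is what fails, and the answer is no. Let $L_0[0,1]$ be the vector lattice of real measurable functions on $[0,1]$ modulo equality almost everywhere; $\mathbf 1$ is the constant function $1$, and $x\in L_0[0,1]$ is \emph{bounded} if $|x|\le c\mathbf 1$ for some real $c$.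

\begin{theorem}\label{thm:main}
Let $X=L_0[0,1]$. There is an Archimedean vector lattice $Y$ such that $\mathcal L^r(X,Y)$ is a Dedekind complete vector lattice, and there are positive operators $U,V:X\to Y$ with $U\wedge V=0$ in $\mathcal L^r(X,Y)$ such that, for $T=U-V$ \textup{(}so $T^+=U$, $T^-=V$, $|T|=U+V$\textup{)}, the formula $T^+x=\sup T([0,x])$ fails for every $0<x\in X$:
\begin{enumerate}
\item[\textup{(a)}] if $x>0$ is bounded, then $\sup T([0,x])$ exists in $Y$ but differs from $T^+x$;
\item[\textup{(b)}] if $x\ge0$ is unbounded, then $\sup T([0,x])$ does not exist in $Y$.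
\end{enumerate}
At $x=\mathbf 1$ the formulas for $|T|$ and for $U\wedge V$ also fail: the supremum and the infimum exist, but have the wrong value.
\end{theorem}

Section~\ref{sec:prelim} collects the background. Section~\ref{sec:positive} carries out the argument behind the guess wherever it works (Proposition~\ref{prop:completion} and Theorem~\ref{thm:bands}), and so shows what a counterexample must avoid. Section~\ref{sec:model} shows the idea of the counterexample on $C[0,1]$, and why $C[0,1]$ itself cannot serve as the domain. Section~\ref{sec:hide} gives the general construction of $Y$ with an exact criterion for the formula (Theorem~\ref{thm:mechanism}), and Sections~\ref{sec:spaces}--\ref{sec:proof} realize it over $L_0[0,1]$.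

\section{Background}\label{sec:prelim}

\subsection*{Vector lattices}
In any ordered vector space, $\sup(A+B)=\sup A+\sup B$, $\sup(\lambda A)=\lambda\sup A$ for $\lambda>0$ and $\inf(-A)=-\sup A$ whenever the right-hand sides exist. In a vector lattice,
\begin{equation}\label{eq:ident}
\bigl||a|-|b|\bigr|\le|a-b|,\qquad a-(a-b)^+=a\wedge b,
\end{equation}
and the \emph{Riesz decomposition property} holds: $[0,a+b]=[0,a]+[0,b]$ for $a,b\ge0$. If $S$ is a positive operator, then $|Sx|\le S|x|$.

A subspace is a \emph{sublattice} if it contains $|a|$ along with $a$; finite suprema and infima in it are those of the ambient space, but infinite ones need not be. Sublattices and products of Archimedean lattices are Archimedean. A subspace $I$ is an \emph{ideal} if $|a|\le|b|$ and $b\in I$ imply $a\in I$. An ideal of a Dedekind complete lattice is Dedekind complete. A \emph{lattice homomorphism} is a linear map $\Phi$ with $\Phi|a|=|\Phi a|$; it is positive and preserves finite suprema and infima. If $J$ is an ideal of $E$, then $E/J$, ordered by the image of $E_+$, is a vector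 lattice, and the quotient map is a lattice homomorphism.

An ideal $D$ of $Y$ is a \emph{projection band} if $Y=D\oplus D^d$, where $D^d=\{w:|w|\wedge|a|=0\text{ for all }a\in D\}$. The \emph{band projection} $\pi_D$ onto $D$ along $D^d$ is a lattice homomorphism with $0\le\pi_Dw\le w$ for $w\ge0$.

Every Archimedean $Y$ is a sublattice of a Dedekind complete vector lattice $Y^\delta$, its \emph{Dedekind completion}, in which each element $v$ equals $\sup\{w\in Y:w\le v\}$ and $\inf\{w\in Y:w\ge v\}$. For $A\subseteq Y$ and $a\in Y$,
\begin{equation}\label{eq:delta}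
a=\inf A\ \text{ in }Y\quad\Longleftrightarrow\quad a=\inf A\ \text{ in }Y^\delta.
\end{equation}
Indeed, if $a=\inf A$ in $Y$ and $v\in Y^\delta$ is a lower bound of $A$, then every $w\in Y$ below $v$ is below $a$, so $v\le a$. The converse holds because lower bounds in $Y$ are lower bounds in $Y^\delta$. The same equivalence holds for suprema.

\subsection*{The formula for the positive part}
Since $Sy+Tz=Tx+(S-T)y$ when $y+z=x$, and $S\vee T=T+(S-T)^+$, formula \eqref{eq:sup} at $x$ is the formula for $(S-T)^+x$ translated by $Tx$. Formula \eqref{eq:inf} is \eqref{eq:sup} for $-S$ and $-T$, because $S\wedge T=-((-S)\vee(-T))$. So everything is decided by the formula for the positive part, about which two things are true in general.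

\begin{lemma}\label{lem:general}
Let $X,Y$ be vector lattices and $T\in\mathcal L^r(X,Y)$.
\begin{enumerate}
\item[\textup{(a)}] If $G\ge T$ and $G\ge0$, then $Gx$ is an upper bound of $T([0,x])$ for each $x\in X_+$.
\item[\textup{(b)}] If $\sup T([0,x])$ exists in $Y$ for every $x\in X_+$, then $T^+$ exists in $\mathcal L^r(X,Y)$ and $T^+x=\sup T([0,x])$ for every $x\in X_+$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0\le y\le x$ we have $Ty\le Gy\le Gx$.

(b) Put $s(x)=\sup T([0,x])\ge0$. By Riesz decomposition $T([0,x+x'])=T([0,x])+T([0,x'])$, so $s$ is additive on $X_+$, and $s(\lambda x)=\lambda s(x)$ for $\lambda\ge0$. Hence $s(x-x'):=s(x)-s(x')$ is a well-defined positive linear operator on $X=X_+-X_+$. It satisfies $s\ge T$ because $x\in[0,x]$, and by (a) it lies below every $G$ with $G\ge T$, $G\ge0$.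
\end{proof}

Part (b) is the source of the formulas in Theorem~\ref{thm:K}. It also shows that part (b) of Theorem~\ref{thm:main} is no accident: if $T^+$ violates the formula at one point, then $\sup T([0,x])$ must fail to exist at some point $x$.

\section{Ranges for which the formulas hold}\label{sec:positive}

Since $Y_+=Y\cap Y^\delta_+$, the space $\mathcal L^r(X,Y)$ is an ordered subspace of $\mathcal L^r(X,Y^\delta)$, where Theorem~\ref{thm:K} applies. The Problem asks whether the two lattice structures agree.

\begin{proposition}\label{prop:completion}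
Let $X,Y$ be Archimedean and suppose that $\mathcal L^r(X,Y)$ is a vector lattice. The FKR formulas hold in $\mathcal L^r(X,Y)$ if and only if $\mathcal L^r(X,Y)$ is a vector sublattice of $\mathcal L^r(X,Y^\delta)$.
\end{proposition}

\begin{proof}
For $S,T\in\mathcal L^r(X,Y)$ and $x\in X_+$ let $A_x=\{Sy+Tz:y,z\ge0,\ y+z=x\}\subseteq Y$, and let $S\wedge_\delta T$ be the infimum in $\mathcal L^r(X,Y^\delta)$. By Theorem~\ref{thm:K}, $(S\wedge_\delta T)(x)=\inf A_x$ in $Y^\delta$.

If the formulas hold in $\mathcal L^r(X,Y)$, then $(S\wedge T)(x)=\inf A_x$ in $Y$, hence in $Y^\delta$ by \eqref{eq:delta}. So $S\wedge_\delta T=S\wedge T\in\mathcal L^r(X,Y)$, and $\mathcal L^r(X,Y)$ is a sublattice. Conversely, in a sublattice $S\wedge T=S\wedge_\delta T$. Then $(S\wedge T)(x)$ lies in $Y$ and is the infimum of $A_x$ in $Y^\delta$, hence in $Y$ by \eqref{eq:delta}. This is \eqref{eq:inf}, and \eqref{eq:sup} follows by taking negatives.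
\end{proof}

After subtracting $S\wedge T$ from $S$ and $T$, a failure takes the following form: two positive operators with $S\wedge T=0$ whose infimum $S\wedge_\delta T$ is not zero, so that no nonzero positive operator with values in $Y$ lies below $S\wedge_\delta T$. A Dedekind complete projection band is a place where such an operator can be built, since Theorem~\ref{thm:K} applies inside it.

\begin{lemma}\label{lem:band}
Let $X,Y$ be Archimedean, let $S,T:X\to Y$ be positive with $S\wedge T=0$ in $\mathcal L^r(X,Y)$, and let $x\in X_+$. If $w\in Y$ is a lower bound of $\{Sy+Tz:y,z\ge0,\ y+z=x\}$, then $\pi_D(w^+)=0$ for every Dedekind complete projection band $D$ of $Y$.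
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:K}, $H=(\pi_DS)\wedge(\pi_DT)$ exists in $\mathcal L^r(X,D)$, and $Hx=\inf\{\pi_DSy+\pi_DTz\}$ in $D$. As an operator into $Y$ it satisfies $0\le H\le\pi_DS\le S$ and $H\le\pi_DT\le T$, so $H\le S\wedge T=0$ and $H=0$. Since $\pi_Dw$ is a lower bound of $\{\pi_DSy+\pi_DTz\}$ in $D$, we get $\pi_Dw\le Hx=0$, and $\pi_D(w^+)=(\pi_Dw)^+=0$.
\end{proof}

An element $a>0$ of $Y$ is an \emph{atom} if $[0,a]\subseteq\mathbb Ra$, and $Y$ is \emph{atomic} if every $w>0$ dominates an atom.

\begin{theorem}\label{thm:bands}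
Let $X,Y$ be Archimedean. Suppose that for each $0<w\in Y$ there is a Dedekind complete projection band $D$ of $Y$ with $\pi_Dw>0$; this holds if $Y$ is Dedekind complete or atomic. If $S,T\in\mathcal L^r(X,Y)$ have an infimum \textup{(}respectively, a supremum\textup{)} in $\mathcal L^r(X,Y)$, then it is given by \eqref{eq:inf} \textup{(}respectively, \eqref{eq:sup}\textup{)}. In particular, for such $Y$ the Problem has a positive answer.
\end{theorem}

\begin{proof}
By taking negatives it suffices to treat infima. Let $G=S\wedge T$, $S'=S-G\ge0$ and $T'=T-G\ge0$, so that $S'\wedge T'=0$. For $y+z=x$ we have $Sy+Tz=Gx+(S'y+T'z)$, so we must show that $0$ is the infimum of $\{S'y+T'z\}$. It is a lower bound. If $w$ is any lower bound, then by Lemma~\ref{lem:band} every projection onto a Dedekind complete projection band annihilates $w^+$. By hypothesis $w^+=0$, that is, $w\le0$.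

If $Y$ is Dedekind complete, take $D=Y$. If $Y$ is atomic and $w>0$, take an atom $a\le w$ and $D=\mathbb Ra$, an ideal isomorphic to $\mathbb R$. To see that $D$ is a projection band, let $v\in Y_+$ and $\lambda=\sup\{t\ge0:ta\le v\}$. Since $Y$ is Archimedean, $\lambda<\infty$; moreover $k(\lambda a-v)\le a$ for all $k$, so $\lambda a\le v$. Now $(v-\lambda a)\wedge a=sa$ with $s\ge0$, whence $(\lambda+s)a\le v$ and $s=0$. Thus $v=\lambda a+(v-\lambda a)\in D+D^d$. Finally $\pi_Dw\ge\pi_Da=a>0$.
\end{proof}

Consequently, the range $Y$ of any counterexample contains an element $w>0$ annihilated by all projections onto Dedekind complete projection bands.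

\section{A model: point evaluations}\label{sec:model}

Let $X=C[0,1]$, $E=\ell_\infty$, $Z=\ell_\infty/c_0$ with quotient map $\Phi$, $\mathbf 1_E=(1,1,\dots)$ and $e=\Phi\mathbf 1_E\ne0$. Define positive operators $P,Q:X\to E$ by
\[
Px=(x(0),x(0),\dots),\qquad Qx=(x(1/n))_{n\ge1}.
\]
They are disjoint in $\mathcal L^r(X,E)$. Indeed, let $W=P\wedge Q\ge0$, fix $n$ and $x\ge0$, and choose a continuous $\varphi:[0,1]\to[0,1]$ with $\varphi(0)=0$, $\varphi(1/n)=1$. The $n$th coordinate of $W(x\varphi)$ is at most $(x\varphi)(0)=0$, and that of $W(x(1-\varphi))$ is at most $(x(1-\varphi))(1/n)=0$; so $(Wx)_n=0$. Yet $\Phi P=\Phi Q$, because $x(1/n)\to x(0)$. For $R=P-Q$ we have $R^+=P-P\wedge Q=P$ by \eqref{eq:ident}, so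
\[
\Phi R=0,\qquad \Phi R^+\mathbf 1=e\ne0.
\]
The homomorphism $\Phi$ annihilates every element of $R([0,\mathbf 1])$ but not its supremum $R^+\mathbf 1=\mathbf 1_E$.

Now consider the space $\mathcal M$ of operators $(\Phi R',R'):X\to Z\times E$ with $R'\in\mathcal L^r(X,E)$. It is order isomorphic to $\mathcal L^r(X,E)$, so within $\mathcal M$ the positive part of $T=(\Phi R,R)=(0,R)$ is $(\Phi P,P)$, with value $(e,\mathbf 1_E)$ at $\mathbf 1$. But $\sup T([0,\mathbf 1])=(0,\mathbf 1_E)$ in $Z\times E$. Within $\mathcal M$ the formula fails.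

This is not yet a counterexample, because $\mathcal L^r(X,Z\times E)$ is larger than $\mathcal M$, and there $T^+=(0,P)$. We need a sublattice $Y\subseteq Z\times E$ with $\mathcal L^r(X,Y)=\mathcal M$ that still contains $(0,\mathbf 1_E)$. Such a $Y$ contains $(e,\mathbf 1_E)$, hence $(e,0)$, and then $x\mapsto x(0)\,(e,0)$ is a positive operator into $Y$ outside $\mathcal M$. The same obstruction appears for every domain with a nonzero positive functional. This points to $L_0[0,1]$, where every ball has the whole space as its convex hull (Lemma~\ref{lem:convex}). There are no point evaluations on $L_0[0,1]$; small translations will replace them.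

\section{Hiding an ideal from the operators}\label{sec:hide}

The space $Y$ should contain the pairs $(\Phi u,u)$, so that the operators $(\Phi R,R)$ map into it, and the pairs $(\eta,0)$ for $\eta$ in an ideal $I$ of $Z$, which supply the smaller upper bounds. We take the sum of these two subspaces and assume that operators cannot use the second.

\begin{theorem}\label{thm:mechanism}
Let $X$ be an Archimedean vector lattice, $E$ a Dedekind complete vector lattice, $Z$ an Archimedean vector lattice, $\Phi:E\to Z$ a lattice homomorphism and $I$ an ideal of $Z$. Assume that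
\begin{equation}\label{eq:star}
\text{every regular operator }S:X\to Z\text{ with }S(X)\subseteq I\text{ is }0.\tag{$*$}
\end{equation}
Put $Y=\{(\zeta,u)\in Z\times E:\zeta-\Phi u\in I\}$ and $\widehat R=(\Phi R,R)$ for $R\in\mathcal L^r(X,E)$.
\begin{enumerate}
\item[\textup{(a)}] $Y$ is an Archimedean vector lattice.
\item[\textup{(b)}] $R\mapsto\widehat R$ is an order isomorphism of $\mathcal L^r(X,E)$ onto $\mathcal L^r(X,Y)$; hence $\mathcal L^r(X,Y)$ is a Dedekind complete vector lattice.
\item[\textup{(c)}] For $T=\widehat R$ and $x\in X_+$, the formula $T^+x=\sup T([0,x])$ holds if and only if there is no $0<\eta\in I$ with $\eta\le\Phi(R^+x)-\Phi(Ry)$ for all $y\in[0,x]$.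
\end{enumerate}
\end{theorem}

\begin{proof}
(a) $Y$ is a subspace. If $(\zeta,u)\in Y$, then by \eqref{eq:ident}
\[
\bigl||\zeta|-\Phi|u|\bigr|=\bigl||\zeta|-|\Phi u|\bigr|\le|\zeta-\Phi u|\in I,
\]
so $(|\zeta|,|u|)\in Y$. Thus $Y$ is a sublattice of the Archimedean lattice $Z\times E$.

(b) The map is linear and injective, $\widehat R$ takes values in $Y$, and $R\ge0$ if and only if $\widehat R\ge0$, because $\Phi$ is positive. In particular $\widehat R$ is regular: if $R=R'-R''$ with $R',R''\ge0$, then $\widehat R=\widehat{R'}-\widehat{R''}$. For surjectivity let $(R_1,R_2)\in\mathcal L^r(X,Y)$. The components of a positive operator into $Y$ are positive, so $R_1:X\to Z$ and $R_2:X\to E$ are regular. Then $S=R_1-\Phi R_2$ is regular, and $S(X)\subseteq I$ by the definition of $Y$. By \eqref{eq:star}, $S=0$, that is, $(R_1,R_2)=\widehat{R_2}$. The last claim follows from Theorem~\ref{thm:K} applied to $\mathcal L^r(X,E)$.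

(c) By (b), $T^+=\widehat{R^+}$, so $T^+x=(\Phi(R^+x),R^+x)$, and this is an upper bound of $T([0,x])$ by Lemma~\ref{lem:general}(a). By Theorem~\ref{thm:K}, $R^+x=\sup R([0,x])$ in $E$.

If $\eta$ as in (c) exists, then $(\Phi(R^+x)-\eta,\,R^+x)$ lies in $Y$, dominates $(\Phi(Ry),Ry)$ for every $y\in[0,x]$, and lies strictly below $T^+x$. So $T^+x$ is not the least upper bound.

Suppose that no such $\eta$ exists, and let $(\zeta,u)\in Y$ be an upper bound of $T([0,x])$. Then $(\zeta',u')=(\zeta,u)\wedge T^+x\in Y$ is again an upper bound. Its second coordinate satisfies $R^+x=\sup R([0,x])\le u'\le R^+x$, so $u'=R^+x$. Hence $\eta:=\Phi(R^+x)-\zeta'=\Phi u'-\zeta'$ belongs to $I$; it is $\ge0$ since $\zeta'\le\Phi(R^+x)$; and $\eta\le\Phi(R^+x)-\Phi(Ry)$ since $\zeta'\ge\Phi(Ry)$ for $y\in[0,x]$. By assumption $\eta=0$. Thus $(\zeta',u')=T^+x$, that is, $(\zeta,u)\ge T^+x$.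
\end{proof}

That $\Phi$ is a lattice homomorphism, $I$ an ideal and $Z$ Archimedean is needed for (a); Dedekind completeness of $E$ gives the lattice structure and the value of $R^+x$; and \eqref{eq:star} gives surjectivity. A nonzero positive $S:X\to Z$ with range in $I$ would give a positive operator $(S,0)$ into $Y$ that is not of the form $\widehat R$.

The criterion says what data produce a failure. First, $\Phi$ must not preserve the supremum of $R([0,x])$: if $\Phi(R^+x)=\sup\Phi R([0,x])$, then any $\eta$ as in (c) is $\le0$. Second, $I$ must be a proper ideal: if $I=Z$, then \eqref{eq:star} forces $\Phi R^+=\Phi R=0$. So $I$ has to be large enough to meet the interval $[0,\Phi(R^+x)]$, yet too small to contain the range of any nonzero regular operator. The picture to keep in mind is $L_\infty$ inside $L_0$.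

\section{The lattices $E$ and $Z$ over $L_0$}\label{sec:spaces}

Identify $[0,1)$ with the circle $\mathbb R/\mathbb Z$ with Lebesgue measure $m$, and write $X=L_0$. It is a Dedekind complete vector lattice. Put $d(x)=\int\min(|x|,1)\,dm$. Then $d(x+x')\le d(x)+d(x')$, hence $d(kx)\le k\,d(x)$ for $k\in\mathbb N$; $d(x)\le d(x')$ if $|x|\le|x'|$; and for $c>0$,
\begin{equation}\label{eq:d}
\min(c,1)\,m(|x|>c)\le d(x)\le c+m(|x|>c).
\end{equation}
So $d(x_n)\to0$ if and only if $x_n\to0$ in measure. The metric $(x,x')\mapsto d(x-x')$ is translation invariant and complete.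

In analogy with Section~\ref{sec:model}, $E$ should be a space of sequences in $L_0$ and $\Phi$ a kind of limit. Two natural choices fail. The sequences that converge in measure, with $\Phi=\lim$, are not Dedekind complete: consider the sequences with entry $\mathbf 1$ at one odd place and $0$ elsewhere. Any single entry of a convergent upper bound may be lowered to $\mathbf 1$ or $0$, so a least upper bound would be the divergent sequence $(\mathbf 1,0,\mathbf 1,0,\dots)$. The full product $L_0^{\mathbb N}$ is Dedekind complete, but its quotient by the null sequences is not Archimedean: every multiple of $(\mathbf 1,\mathbf 1,\dots)$ is eventually below $(\mathbf 1,2\cdot\mathbf 1,3\cdot\mathbf 1,\dots)$. We exclude sequences that escape to infinity. Let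
\begin{align*}
E&=\Bigl\{u=(u_n)\in L_0^{\mathbb N}:\ \lim_{c\to\infty}\sup_nm(|u_n|>c)=0\Bigr\},\\
J&=\{u\in L_0^{\mathbb N}:\ u_n\to0\text{ in measure}\}.
\end{align*}

\begin{lemma}\label{lem:EJ}
$E$ is a Dedekind complete vector lattice and $J$ is an ideal of $E$.
\end{lemma}

\begin{proof}
$E$ is closed under scalar multiples, and under sums since $\{|u_n+u_n'|>2c\}\subseteq\{|u_n|>c\}\cup\{|u_n'|>c\}$. If $|u|\le|u'|$ and $u'\in E$, then $u\in E$. So $E$ is an ideal of the Dedekind complete lattice $L_0^{\mathbb N}$. The properties of $d$ show that $J$ is an ideal of $L_0^{\mathbb N}$. To see that $J\subseteq E$, let $u\in J$ and $\varepsilon>0$. Choose $n_0$ with $m(|u_n|>1)<\varepsilon$ for $n>n_0$, and then $c_0\ge1$ with $m(|u_n|>c_0)<\varepsilon$ for the finitely many $n\le n_0$. Then $\sup_nm(|u_n|>c)\le\varepsilon$ for $c\ge c_0$.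
\end{proof}

Let $Z=E/J$ with quotient map $\Phi$, let $\mathbf 1_E=(\mathbf 1,\mathbf 1,\dots)$ and $e=\Phi\mathbf 1_E$, and let
\[
I=\{\zeta\in Z:\ |\zeta|\le ce\text{ for some real }c\}
\]
be the ideal generated by $e$. Condition \eqref{eq:star} will come from a Baire category argument, which needs a notion of continuity for operators into $Z$. The metric of $L_0$ provides one: for $\zeta=\Phi u$ put
\[
\rho(\zeta)=\limsup_nd(u_n).
\]
This does not depend on the representative, since $|d(u_n+v_n)-d(u_n)|\le d(v_n)\to0$ for $v\in J$.

\begin{lemma}\label{lem:rho}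
For $\zeta,\zeta'\in Z$:
\begin{enumerate}
\item[\textup{(a)}] $\rho(\zeta+\zeta')\le\rho(\zeta)+\rho(\zeta')$;
\item[\textup{(b)}] $\rho(\zeta)=0$ if and only if $\zeta=0$;
\item[\textup{(c)}] if $|\zeta|\le|\zeta'|$, then $\rho(\zeta)\le\rho(\zeta')$;
\item[\textup{(d)}] $\rho(\zeta/k)\to0$ as $k\to\infty$.
\end{enumerate}
Moreover, $Z$ is Archimedean, and $e$ is a weak unit: $\zeta\ge0$ and $\zeta\wedge e=0$ imply $\zeta=0$.
\end{lemma}

\begin{proof}
Let $\zeta=\Phi u$, $\zeta'=\Phi u'$. Part (a) is subadditivity of $d$, and (b) is the definition of $J$. For (c), note that $\rho(\zeta)=\rho(|\zeta|)$ because $d(u_n)=d(|u_n|)$, and that $|\zeta|=|\zeta|\wedge|\zeta'|=\Phi(|u|\wedge|u'|)$; so $\rho(\zeta)=\limsup_nd(|u_n|\wedge|u_n'|)\le\rho(\zeta')$. For (d), \eqref{eq:d} with $c/k$ in place of $c$ gives $d(u_n/k)\le c/k+m(|u_n|>c)$, so $\limsup_k\rho(\zeta/k)\le\sup_nm(|u_n|>c)$ for every $c>0$, and the right side tends to $0$ because $u\in E$.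

If $k\alpha\le\beta$ for all $k$, then $\alpha^+\le\beta^+/k$, so $\rho(\alpha^+)\le\rho(\beta^+/k)\to0$ and $\alpha^+=0$. If $\zeta=\Phi u$ with $u\ge0$ and $\zeta\wedge e=0$, then $u\wedge\mathbf 1_E\in J$. Since $d(u_n)=d(u_n\wedge\mathbf 1)$, also $u\in J$, and $\zeta=0$.
\end{proof}

Part (d) is where the condition defining $E$ does its work.

\section{No operator maps $L_0$ into $I$}\label{sec:star}

The proof of \eqref{eq:star} has three ingredients: regular operators $L_0\to Z$ are continuous; $I$ is a countable union of order intervals, so by Baire's theorem an operator into $I$ maps some ball into one interval; and a convex set containing a ball is all of $L_0$. For $N\in\mathbb N$ let $C_i=[\frac{i-1}N,\frac iN)$, $i=1,\dots,N$.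

\begin{lemma}\label{lem:cont}
If $S:L_0\to Z$ is regular and $d(x_k)\to0$, then $\rho(Sx_k)\to0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rho}(a),(c) we may assume $S\ge0$. If the claim fails, then after passing to a subsequence and reindexing, $d(x_k)\le4^{-k}$ and $\rho(Sx_k)\ge\varepsilon>0$ for all $k$. By monotone convergence,
\[
\int\sum_k\min(k|x_k|,1)\,dm=\sum_kd(kx_k)\le\sum_kk4^{-k}<\infty,
\]
so $\sum_k\min(k|x_k|,1)<\infty$ almost everywhere. At such a point the terms tend to $0$, so all but finitely many equal $k|x_k|$. Hence $y=\sum_kk|x_k|$ is finite almost everywhere and $y\in L_0$. From $|x_k|\le y/k$ we get $|Sx_k|\le S|x_k|\le Sy/k$, so $\rho(Sx_k)\le\rho(Sy/k)\to0$ by Lemma~\ref{lem:rho}(c),(d), a contradiction.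
\end{proof}

\begin{lemma}\label{lem:convex}
For every $\delta>0$ the convex hull of $B=\{b\in L_0:d(b)<\delta\}$ is $L_0$.
\end{lemma}

\begin{proof}
Let $x\in L_0$ and $N>1/\delta$. Then $d(Nx\chi_{C_i})\le m(C_i)=1/N<\delta$, and $x=\frac1N\sum_{i=1}^NNx\chi_{C_i}$.
\end{proof}

\begin{proposition}\label{prop:star}
Every regular operator $S:L_0\to Z$ with $S(L_0)\subseteq I$ is zero.
\end{proposition}

\begin{proof}
Let $K_n=\{x\in L_0:|Sx|\le ne\}$. Each $K_n$ is convex and symmetric, and $\bigcup_nK_n=L_0$ because $S(L_0)\subseteq I$. Each $K_n$ is closed. Indeed, if $x_j\in K_n$ and $x_j\to x$, then $|Sx|-ne\le|Sx_j|-ne+|S(x-x_j)|\le|S(x-x_j)|$, so $(|Sx|-ne)^+\le|S(x-x_j)|$. Lemmas~\ref{lem:rho}(c) and \ref{lem:cont} give $\rho((|Sx|-ne)^+)\le\rho(S(x-x_j))\to0$, hence $|Sx|\le ne$.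

By Baire's theorem some $K_n$ contains $x_0+B$ with $B=\{b:d(b)<\delta\}$, $\delta>0$. For $b\in B$, both $x_0+b$ and $-x_0+b=-(x_0-b)$ lie in $K_n$, hence so does their midpoint $b$. Thus $B\subseteq K_n$, and $K_n=L_0$ by Lemma~\ref{lem:convex}. Applying this to $kx$ gives $k|Sx|\le ne$ for all $k$, and $Sx=0$ because $Z$ is Archimedean.
\end{proof}

\section{Translations and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $Y=\{(\zeta,u)\in Z\times E:\zeta-\Phi u\in I\}$. By Lemmas~\ref{lem:EJ} and \ref{lem:rho} and Proposition~\ref{prop:star}, Theorem~\ref{thm:mechanism} applies: $Y$ is Archimedean, $R\mapsto\widehat R$ is an order isomorphism, and $\mathcal L^r(X,Y)$ is a Dedekind complete vector lattice.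

\subsection*{The operators}
We need disjoint operators into $E$ that $\Phi$ identifies. A small translation is close to the identity in measure, but it moves every sufficiently short interval off itself. Let $\alpha_n=\frac1{n+1}$ and $(\tau_nx)(t)=x(t+\alpha_n)$, addition modulo $1$, and define
\[
Px=(x,x,x,\dots),\qquad Qx=(\tau_nx)_{n\ge1}.
\]
Since translations preserve $m$, all entries $v$ of these sequences satisfy $m(|v|>c)=m(|x|>c)$, which tends to $0$ as $c\to\infty$. So $P,Q:X\to E$ are well-defined positive operators.

\begin{lemma}\label{lem:PQ}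
$\Phi P=\Phi Q$, and $P\wedge Q=0$ in $\mathcal L^r(X,E)$.
\end{lemma}

\begin{proof}
The first claim says that $\tau_nx\to x$ in measure. Let $\varepsilon>0$. Choose $c$ with $m(|x|>c)<\varepsilon/2$, let $x_c=x\chi_{\{|x|\le c\}}$, and choose a continuous $g$ on the circle with $\int|x_c-g|\,dm<\varepsilon^2/2$. By Chebyshev's inequality $m(|x_c-g|>\varepsilon)<\varepsilon/2$, so $m(|x-g|>\varepsilon)<\varepsilon$ and likewise $m(|\tau_nx-\tau_ng|>\varepsilon)<\varepsilon$. By uniform continuity, $|\tau_ng-g|\le\varepsilon$ everywhere for large $n$. For such $n$ the set $\{|\tau_nx-x|>3\varepsilon\}$ lies in the union of the two exceptional sets and has measure less than $2\varepsilon$.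

Let $W=P\wedge Q\ge0$, $x\in X_+$, and fix $n$. Choose $N$ with $1/N<\min(\alpha_n,1-\alpha_n)$. If $s,s'\in C_i$ and $s'\equiv s+\alpha_n$ modulo $1$, then $s'-s\in\{\alpha_n,\alpha_n-1\}$, which contradicts $|s'-s|<1/N$. So $C_i\cap(C_i-\alpha_n)=\emptyset$. Since $\tau_n(x\chi_{C_i})=(\tau_nx)\chi_{C_i-\alpha_n}$, the inequalities $W\le P$ and $W\le Q$ give
\[
0\le\bigl(W(x\chi_{C_i})\bigr)_n\le x\chi_{C_i}\wedge(\tau_nx)\chi_{C_i-\alpha_n}=0.
\]
Summing over $i$ gives $(Wx)_n=0$. As $n$ and $x$ are arbitrary, $W=0$.
\end{proof}

Let $R=P-Q$, so that $R^+=P-P\wedge Q=P$. Put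
\[
U=\widehat P=(\Phi P,P),\qquad V=\widehat Q=(\Phi P,Q),\qquad T=U-V=\widehat R=(0,R).
\]
By the order isomorphism, $U\wedge V=0$ in $\mathcal L^r(X,Y)$; hence $T^+=U$, $T^-=V$ and $|T|=U+V$.

\subsection*{The positive part}
Let $0<x\in X$. Since $\Phi R=0$, the criterion of Theorem~\ref{thm:mechanism}(c) asks for $0<\eta\in I$ below $\Phi Px$, and $\eta=\Phi P(x\wedge\mathbf 1)$ is one: it lies in $[0,e]$, and a nonzero constant sequence is not null. So the formula fails at $x$. To see how it fails, note that $T([0,x])=\{(0,Ry):0\le y\le x\}$ and that $\sup R([0,x])=R^+x=Px$ in $E$ by Theorem~\ref{thm:K}. Therefore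
\begin{equation}\label{eq:bounds}
(\zeta,u)\in Y\text{ is an upper bound of }T([0,x])\iff\zeta\ge0\text{ and }u\ge Px.
\end{equation}
The supremum in $Z\times E$ is $(0,Px)$, and the question is whether it lies in $Y$.

(a) Let $x\le c\mathbf 1$. Then $0\le\Phi Px\le ce$, so $\Phi Px\in I$ and $(0,Px)\in Y$. By \eqref{eq:bounds},
\[
\sup T([0,x])=(0,Px)\ne(\Phi Px,Px)=T^+x,
\]
because the constant sequence $Px$ is not null. For $x=\mathbf 1$ this reads $\sup T([0,\mathbf 1])=(0,\mathbf 1_E)$, whereas $T^+\mathbf 1=(e,\mathbf 1_E)$.

(b) We show that if $(\zeta,u)=\sup T([0,x])$ exists in $Y$, then $x$ is bounded. Since $T^+x=(\Phi Px,Px)$ is an upper bound, $u\le Px$; so $u=Px$ by \eqref{eq:bounds}. Also $\zeta\ge0$ and $\zeta-\Phi Px\in I$. The first coordinate can be lowered by an element of $I$ without leaving $Y$: by \eqref{eq:ident}, $(\zeta-e)^+=\zeta-\zeta\wedge e$ with $\zeta\wedge e\in I$, so $((\zeta-e)^+,Px)\in Y$, and this pair is an upper bound by \eqref{eq:bounds}. Minimality gives $\zeta\le\zeta-\zeta\wedge e$, so $\zeta\wedge e=0$, and $\zeta=0$ because $e$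 is a weak unit. Hence $\Phi Px\in I$, say $\Phi Px\le ce$. Then $\Phi\bigl((Px-c\mathbf 1_E)^+\bigr)=(\Phi Px-ce)^+=0$, so the constant sequence with entry $(x-c\mathbf 1)^+$ is null, and $x\le c\mathbf 1$.

\subsection*{The modulus and the infimum at $\mathbf 1$}
The map $y\mapsto2y-\mathbf 1$ sends $[0,\mathbf 1]$ onto $[-\mathbf 1,\mathbf 1]$, and $T\mathbf 1=(0,\mathbf 1_E-\mathbf 1_E)=0$. So $T([-\mathbf 1,\mathbf 1])=2\,T([0,\mathbf 1])$ and
\[
\sup T([-\mathbf 1,\mathbf 1])=(0,2\cdot\mathbf 1_E),\qquad|T|\mathbf 1=U\mathbf 1+V\mathbf 1=(2e,2\cdot\mathbf 1_E).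
\]
For $y,z\ge0$ with $y+z=\mathbf 1$ we have $Uy+Vz=U\mathbf 1-Tz$, and $z$ runs over $[0,\mathbf 1]$. So
\[
\inf\{Uy+Vz\}=U\mathbf 1-\sup T([0,\mathbf 1])=(e,\mathbf 1_E)-(0,\mathbf 1_E)=(e,0),
\]
while $(U\wedge V)\mathbf 1=0$. Since $e\ne0$, both formulas fail. This completes the proof of Theorem~\ref{thm:main}, and the answer to the Problem is negative. \qed

\begin{remark}
The element $(e,0)$ locates the example with respect to Section~\ref{sec:positive}. By Lemma~\ref{lem:band}, applied to $U$, $V$ and $x=\mathbf 1$, it is annihilated by every projection onto a Dedekind complete projection band of $Y$. By Theorem~\ref{thm:K} and \eqref{eq:delta}, it is the value at $\mathbf 1$ of the infimum of $U$ and $V$ in $\mathcal L^r(X,Y^\delta)$. That infimum is thus a nonzero positive operator into $Y^\delta$ that dominates no nonzero positive operator into $Y$.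
\end{remark}

\begin{thebibliography}{1}
\bibitem{problems}
\emph{Some Problems}, \texttt{https://smath.ru/upload/iblock/e8a/Preprint\_2016\_1.pdf}.
\end{thebibliography}
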